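\title{The bound $k+1$ in the randomized $k$-Canadian Traveler Problem:\\ attained for $k=1$, not attained for $k\ge 3$}

\begin{abstract}
In the $k$-Canadian Traveler Problem a traveler walks from $s$ to $t$ in a graph with edge costs in which at most $k$ edges are blocked, and discovers a blocked edge only on reaching one of its endpoints. Against an oblivious adversary no randomized strategy has competitive ratio below $k+1$, and it has been asked whether $k+1$ can be achieved on all graphs. We show that it cannot. For $k=3$ every randomized strategy has competitive ratio at least $4+\frac{3}{1483}$ on an apex tree with path costs $30$ and $31$, and for every $k\ge3$ the ratio is at least $k+1+\frac1{500}$, again on apex trees with two path costs. For $k=1$ we construct a $2$-competitive randomized strategy on every finite graph. The case $k=2$ is not settled here.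
\end{abstract}

\section{Introduction}

\subsection{The problem}

Fix an integer $k\ge1$. Let $G=(V,E)$ be a finite undirected graph with nonnegative integer edge costs and two distinct vertices $s$ and $t$. An adversary blocks a set $B$ of at most $k$ edges such that $s$ and $t$ remain connected in $G-B$; such a set $B$ is called \emph{admissible}. A traveler starts at $s$ and must reach $t$. The traveler knows $G$, the costs and $k$, but not $B$; on arriving at a vertex, the traveler learns which of the edges at that vertex are blocked. This is the \emph{Canadian Traveler Problem with $k$ blockages}, or $k$-CTP.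

A \emph{deterministic strategy} chooses the next edge, among the open edges at the current vertex, as a function of the walk so far and of what has been seen along it. Its \emph{cost} against $B$ is the length of its walk from $s$ up to the arrival at $t$, and $\infty$ if it never arrives. A \emph{randomized strategy} is a probability distribution over deterministic strategies. The adversary is \emph{oblivious}: $B$ is fixed in advance and does not depend on the random choices. Write $\mathrm{OPT}(B)$ for the length of a shortest $s$--$t$ path in $G-B$, the cost of a traveler who knows $B$. A strategy is \emph{$c$-competitive} if on every instance and for every admissible $B$ its expected cost is at most $c\cdot\mathrm{OPT}(B)$, and its \emph{competitive ratio} is the infimum of all such $c$. The same terms are used on a single graph. The ratio measures the price of not knowing $B$. It does not change when all costs are multiplied by a positive constant, so rational costs are allowed.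

An \emph{apex tree} is a graph that becomes a tree rooted at $t$ when $s$ is removed. The following results are known.
\begin{itemize}
\item[(i)] Every deterministic strategy has competitive ratio at least $2k+1$.
\item[(ii)] No randomized strategy is $c$-competitive for any $c<k+1$. This holds already on apex trees in which all $s$--$t$ paths have the same cost.
\item[(iii)] Demaine et al.\ give a randomized strategy for general graphs with competitive ratio $(1+1/\sqrt2)k+1$, computable in time pseudo-polynomial in the integer edge costs.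
\end{itemize}
The survey \cite{survey} states as open whether the lower bound $k+1$ is achievable in general. We consider the question in the following form: \emph{is there, for every $k\ge1$, a $(k+1)$-competitive randomized strategy for $k$-CTP on all finite graphs, with no restriction on running time?}

\subsection{Why one would expect $k+1$}

\begin{example}[Equal parallel paths]\label{ex:equal}
Join $s$ to $t$ by $k+1$ paths $sv_it$, where $sv_i$ has cost $1$ and $v_it$ has cost $0$. Block all edges $v_it$ but one, so that $\mathrm{OPT}=1$. The traveler learns the state of $v_it$ only at $v_i$, a failed attempt costs $2$, and a deterministic strategy without wasted moves is an order in which to try the paths. If the open path comes $q$-th, the cost is $2q-1$. The choice $q=k+1$ gives the bound $2k+1$ of (i). If the open path is chosen uniformly at random, every order costs on average $\frac{1+3+\dots+(2k+1)}{k+1}=k+1$, which gives (ii). Conversely, under a uniformly random order the position of any fixed open path is uniform, so the expected cost is at most $k+1$ against every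 $B$.
\end{example}

\begin{example}[Two unequal paths]\label{ex:two}
Let $k=1$ and take two paths as above, with first edges of cost $1$ and $y\ge1$. Try the short path first with probability $p$. If its last edge is blocked, the expected cost is $y+2p$, which is at most $2y$ when $p\le y/2$. If the last edge of the long path is blocked, the expected cost is $1+2y(1-p)$, which is at most $2$ when $p\ge1-\frac1{2y}$. The two conditions are compatible because $\frac y2-\big(1-\frac1{2y}\big)=\frac{(y-1)^2}{2y}\ge0$, and there is slack as soon as $y>1$.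
\end{example}

These examples suggest that equal path costs are the worst case and that unequal costs only give the traveler room. One would then guess that $k+1$ is the right answer on all graphs.

\subsection{Results}

The guess is correct for one blockage and wrong for three or more.

\begin{theorem}\label{thm:three}
For $k=3$ no randomized strategy is $c$-competitive on all graphs for any $c<4+\frac3{1483}$. This holds already on an apex tree with path costs $30$ and $31$. In particular, $k+1$ is not achievable in general.
\end{theorem}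

\begin{theorem}\label{thm:general}
For every $k\ge3$, every randomized strategy has competitive ratio at least $k+1+\frac1{500}$, already on apex trees with only two distinct path costs.
\end{theorem}

\begin{theorem}\label{thm:one}
For $k=1$ every finite graph admits a $2$-competitive randomized strategy. Together with \textup{(ii)}, the exact value for $k=1$ is $2$.
\end{theorem}

The case $k=2$ is not settled here; the question, which asks about every $k\ge1$, does not depend on it.

Theorems~\ref{thm:three} and~\ref{thm:general} are proved in Section~\ref{sec:lower}. We start from a graph with equal path costs and a weighted family of blocked sets against which the best deterministic strategies have ratio exactly $k+1$, with many ties between them. A small change of one cost and one weight breaks the ties against the traveler, and an exact recursion for the best deterministic cost measures the gain. Theorem~\ref{thm:one} is proved in Section~\ref{sec:upper}, which does not depend on Section~\ref{sec:lower}. The strategy chooses at random between a shortest path and a nested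 family of detours, with probabilities determined by a fixed-point condition on the mean length of the chosen path.

\section{Lower bounds for $k\ge3$}\label{sec:lower}

\subsection{Averaging over scenarios}

A lower bound for randomized strategies follows from a lower bound for deterministic strategies against a weighted family of blocked sets. Fix a graph and call the admissible sets under consideration \emph{scenarios}; each scenario $\sigma$ has a weight $w(\sigma)>0$. For a finite set $\Sigma$ of scenarios put $w(\Sigma)=\sum_{\sigma\in\Sigma}w(\sigma)$, and let $\mathrm{val}(\Sigma)$ be the infimum, over deterministic strategies $\mathcal A$, of the \emph{weighted cost} $\sum_{\sigma\in\Sigma}w(\sigma)\,\mathrm{cost}(\mathcal A,\sigma)$. Thus $\mathrm{val}(\emptyset)=0$.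

\begin{lemma}\label{lem:avg}
If some randomized strategy is $c$-competitive on the graph, then $\mathrm{val}(\Sigma)\le c\sum_{\sigma\in\Sigma}w(\sigma)\,\mathrm{OPT}(\sigma)$.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be the random deterministic strategy. Multiply the inequalities $\mathbb E\,\mathrm{cost}(\mathcal A,\sigma)\le c\cdot\mathrm{OPT}(\sigma)$ by $w(\sigma)$ and add them. The left side becomes the expectation of the weighted cost of $\mathcal A$, which is at least $\mathrm{val}(\Sigma)$.
\end{proof}

\subsection{The graph and its scenarios}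

In Example~\ref{ex:equal} a failed attempt tells the traveler all there is to know about the path just tried. We want failures whose meaning is ambiguous, and for this we give each branch two entrances, a cheap one and a dear one.

Let $k\ge2$ and let $x=1+\varepsilon>1$ be rational. The graph $G_k$ has vertices $s$, $t$ and $c_i,d_i,u_i$ for $1\le i\le k$. Its edges are $sc_i$ of cost $1$, $sd_i$ of cost $x$, the \emph{inner} edges $c_iu_i$, $d_iu_i$ of cost $0$, and the \emph{top} edges $u_it$ of cost $0$. The set $\{c_i,d_i,u_i\}$ is \emph{gadget} $i$. Removing $s$ leaves a tree rooted at $t$, and the $s$--$t$ paths are $sc_iu_it$ of cost $1$ and $sd_iu_it$ of cost $x$. There are three kinds of scenarios, each blocking exactly $k$ edges (Figure~\ref{fig:graph}).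
\begin{center}
\begin{tabular}{c|l|c|c}
scenario & blocked edges & $\mathrm{OPT}$ & weight\\ \hline
$C_i$ & $d_iu_i$ and all $u_jt$ with $j\ne i$ & $1$ & $\alpha$\\
$D_i$ & $c_iu_i$ and all $u_jt$ with $j\ne i$ & $x$ & $\beta$\\
$E_{ij}$ $(i\ne j)$ & $c_ju_j$, $d_ju_j$ and all $u_lt$ with $l\ne i,j$ & $1$ & $\gamma$
\end{tabular}
\end{center}
In each of them $t$ can be reached through gadget $i$ only. A traveler who finds $c_iu_i$ blocked does not know whether the other entrance leads to $t$ (scenario $D_i$) or is closed as well (scenarios $E_{ji}$). We assume throughout that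
\begin{equation}\label{eq:weights}
\alpha\ge\gamma>0,\qquad \beta\ge x\gamma .
\end{equation}
Let $V$ be the value $\mathrm{val}$ of the set of all scenarios, and let
\[
\mathrm{OPT}_w=k\big(\alpha+x\beta+(k-1)\gamma\big)
\]
be the weighted sum of the optima. By Lemma~\ref{lem:avg}, every randomized strategy has competitive ratio at least $V/\mathrm{OPT}_w$ on $G_k$. The quantity $(\text{weighted cost})-(k+1)\mathrm{OPT}_w$ is called the \emph{excess} of a strategy; we look for parameters that make the excess of every deterministic strategy positive.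

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=1.5pt}]
\node (s) at (0,0) {$s$}; \node (t) at (0,3.6) {$t$};
\node (c1) at (-3.6,1.5) {$c_1$}; \node (d1) at (-2.2,1.5) {$d_1$}; \node (u1) at (-2.9,2.5) {$u_1$};
\node (c2) at (-0.7,1.5) {$c_2$}; \node (d2) at (0.7,1.5) {$d_2$}; \node (u2) at (0,2.5) {$u_2$};
\node (c3) at (2.2,1.5) {$c_3$}; \node (d3) at (3.6,1.5) {$d_3$}; \node (u3) at (2.9,2.5) {$u_3$};
\draw (s)--(c1) (s)--(c2) (s)--(c3);
\draw[very thick] (s)--(d1) (s)--(d2) (s)--(d3);
\draw (c1)--(u1) (d1)--(u1) (u1)--(t) (u2)--(t) (c3)--(u3) (d3)--(u3);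
\draw[dashed] (c2)--(u2) (d2)--(u2) (u3)--(t);
\end{tikzpicture}
\caption{The graph $G_3$ in scenario $E_{12}$. Thin edges at $s$ cost $1$, thick edges cost $x$, and all edges not at $s$ cost $0$. The three dashed edges are blocked, so $t$ is reached only through $u_1$.}
\label{fig:graph}
\end{figure}

\subsection{Three gadgets by hand}\label{sec:hand}

Let $k=3$, $\alpha=\gamma=1$ and $\beta=1+b\varepsilon$. Consider the strategy that takes the gadgets in the order $1,2,3$ and enters each by $c_i$. If $c_iu_i$ is blocked it returns to $s$ and tries $d_i$; if $u_it$ is blocked it returns through $c_i$. Its costs are as follows.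
\begin{center}
\begin{tabular}{ccc|ccc|cccccc}
$C_1$&$C_2$&$C_3$&$D_1$&$D_2$&$D_3$&$E_{12}$&$E_{13}$&$E_{23}$&$E_{21}$&$E_{31}$&$E_{32}$\\ \hline
$1$&$3$&$5$&$2+x$&$4+x$&$6+x$&$1$&$1$&$3$&$3+2x$&$5+2x$&$5+2x$
\end{tabular}
\end{center}
At $\varepsilon=0$ the average cost is $3$ on the $C_i$, $5$ on the $D_i$ and $4$ on the $E_{ij}$, and the total is $48=4\cdot12$: the excess is zero. For $\varepsilon>0$ the excess is
\[
9+\beta(12+3x)+(18+6x)-4(9+3x\beta)=3(b-1)\varepsilon-9b\varepsilon^2 .
\]
Raising $x$ alone ($b=0$) helps the traveler, as in Example~\ref{ex:two}, because it raises the optimum in the $D_i$. Raising the weight of the $D_i$, on which this strategy is weak, makes the excess positive once $b>1$ and $\varepsilon$ is small.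

The traveler's natural reply is to enter some gadget $i$ by $d_i$ first, trying $c_i$ next if $d_iu_i$ is blocked. This saves $2$ in $D_i$, loses $2x$ in $C_i$, changes nothing in the $E_{ji}$, where both entrances are tried anyway, and loses $\varepsilon$ in every other scenario that is still possible when gadget $i$ is entered. There are no such scenarios at the last gadget, three at the second ($C_3,D_3,E_{23}$) and eight at the first. Since $2\beta-2x=2(b-1)\varepsilon$, the weighted savings are, to first order in $\varepsilon$,
\[
(2b-2)\,\varepsilon,\qquad (2b-5)\,\varepsilon,\qquad (2b-10)\,\varepsilon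
\]
at the last, second and first gadget. For $b=\frac52$ the switch pays only at the last gadget, and it recovers $3\varepsilon$ out of $\frac92\varepsilon$. The remaining excess $\frac32\varepsilon-\frac{45}2\varepsilon^2$ is largest at $\varepsilon=\frac1{30}$, where $x=\frac{31}{30}$ and $\beta=\frac{13}{12}$. These are the parameters of Theorem~\ref{thm:three}. What has to be proved is that no deterministic strategy does better than the ones just considered.

\subsection{Excursions}

Edges at $s$ are never blocked in our scenarios, so nothing is learned at $s$. The gadgets are joined only through $s$ and $t$, and the walk ends at $t$. Hence every walk splits into \emph{excursions}: each leaves $s$ through an \emph{entry} $v\in\{c_i,d_i\}$, stays in gadget $i$, and then reaches $t$ or returns to $s$. The \emph{price} $\pi(v)$ is $1$ for $v=c_i$ and $x$ for $v=d_i$. For an entry $v$ of gadget $i$, a scenario is of type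
\begin{itemize}
\item $\mathrm S$ (success) if the inner edge $vu_i$ and the top edge $u_it$ are open;
\item $\mathrm L$ (leaf-blocked) if $vu_i$ is blocked;
\item $\mathrm T$ (top-blocked) if $u_it$ is blocked; in our scenarios both inner edges of gadget $i$ are then open.
\end{itemize}
The definitions of the scenarios give the following types.
\begin{equation}\label{eq:types}
\begin{array}{c|ccccc}
 & C_i & D_i & E_{ij} & E_{ji} & \text{$i$ is not an index}\\ \hline
\text{entry } c_i & \mathrm S&\mathrm L&\mathrm S&\mathrm L&\mathrm T\\
\text{entry } d_i & \mathrm L&\mathrm S&\mathrm S&\mathrm L&\mathrm T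
\end{array}
\end{equation}
An entry $v$ splits a set $\Sigma$ of scenarios into $\Sigma_{\mathrm S}$, $\Sigma_{\mathrm L}$, $\Sigma_{\mathrm T}$ according to type. Call $v$ \emph{useful for $\Sigma$} if $\Sigma_{\mathrm L}\ne\Sigma$ and $\Sigma_{\mathrm T}\ne\Sigma$. An entry that is not useful fails in the same way in all of $\Sigma$ and teaches nothing.

\begin{lemma}\label{lem:exc}
For every nonempty set $\Sigma$ of scenarios,
\[
\mathrm{val}(\Sigma)=\min_{v}\Big[\pi(v)\,w(\Sigma_{\mathrm S})+2\pi(v)\,w(\Sigma_{\mathrm L})+(\pi(v)+1)\,w(\Sigma_{\mathrm T})+\mathrm{val}(\Sigma_{\mathrm L})+\mathrm{val}(\Sigma_{\mathrm T})\Big],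
\]
where $v$ ranges over the entries useful for $\Sigma$.
\end{lemma}

\begin{proof}
Consider an excursion through an entry $v$ of gadget $i$. In a scenario of type $\mathrm L$ the only open edge at $v$ leads back to $s$, so the excursion costs $2\pi(v)$, and all that is seen is that $vu_i$ is blocked. In a scenario of type $\mathrm T$ the excursion cannot reach $t$; it returns through $sc_i$ or $sd_i$, so it costs at least $\pi(v)+1$, and the only blocked edge that can be seen is $u_it$. Hence, for a deterministic strategy and a given history, the excursion and the observations made on it are the same in all scenarios of type $\mathrm L$, and the same in all scenarios of type $\mathrm T$.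

Let $\mathcal A$ be a deterministic strategy of finite weighted cost on $\Sigma$. As long as $\mathcal A$ uses entries that are not useful for $\Sigma$, it returns to $s$ with the same history in all scenarios of $\Sigma$. Since it reaches $t$, it uses a useful entry $v$ at some time, and the first such $v$ is the same in all of $\Sigma$. From that time on $\mathcal A$ pays at least $\pi(v)$ in each scenario of $\Sigma_{\mathrm S}$. On $\Sigma_{\mathrm L}$ it pays $2\pi(v)$ and is back at $s$ with a history common to all of $\Sigma_{\mathrm L}$; what it does afterwards is one deterministic strategy started at $s$, of weighted cost at least $\mathrm{val}(\Sigma_{\mathrm L})$. The same holds on $\Sigma_{\mathrm T}$ with $\pi(v)+1$ and $\mathrm{val}(\Sigma_{\mathrm T})$. This proves the inequality $\ge$.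

Conversely, enter by $v$ and go on to $u_i$ and $t$ as far as the edges are open, returning through $c_i$ if $u_it$ is blocked. This costs exactly $\pi(v)$, $2\pi(v)$, $\pi(v)+1$ in the three types and reveals the type. Continuing with nearly optimal strategies for $\Sigma_{\mathrm L}$ and $\Sigma_{\mathrm T}$ proves the inequality $\le$.
\end{proof}

\subsection{The value of the family}

After a leaf-blocked excursion the traveler knows that gadget $i$ is special and must decide when to try its second entrance. Assumption~\eqref{eq:weights} makes it optimal to do so at once; this is the only place where \eqref{eq:weights} is used.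

\begin{lemma}\label{lem:cont}
Let $J$ be a set of $n\ge1$ gadgets and $i\in J$. Then
\begin{align*}
\mathrm{val}\big(\{D_i\}\cup\{E_{ji}:j\in J\setminus\{i\}\}\big)&=\beta x+\gamma\big[(n-1)^2+2x(n-1)\big],\\
\mathrm{val}\big(\{C_i\}\cup\{E_{ji}:j\in J\setminus\{i\}\}\big)&=\alpha+\gamma\big[(n-1)^2+2(n-1)\big].
\end{align*}
\end{lemma}

\begin{proof}
Let $\Sigma'$ be a nonempty subset of the first set. By \eqref{eq:types}, the entry $c_i$ has type $\mathrm L$ throughout $\Sigma'$. The entry $d_i$ succeeds in $D_i$ and has type $\mathrm L$ otherwise, so it is useful exactly when $D_i\in\Sigma'$. For $j\ne i$ the entries $c_j,d_j$ succeed in $E_{ji}$ and have type $\mathrm T$ otherwise, so they are useful exactly when $E_{ji}\in\Sigma'$; they split $\Sigma'$ in the same way and $c_j$ has the lower price, so $d_j$ can be left out of the minimum in Lemma~\ref{lem:exc}. Each useful entry thus removes one scenario. Applying Lemma~\ref{lem:exc} repeatedly, the value is the minimum weighted cost over all orderings of $d_i$ and the $n-1$ entries $c_j$.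

Suppose $d_i$ comes after exactly $p$ of the $c_j$. The cost in $D_i$ is $2p+x$. If $c_j$ is the $q$-th of the $c$-entries, the cost in $E_{ji}$ is $2q-1$, plus $2x$ when $q>p$. Since $\sum_{q=1}^{n-1}(2q-1)=(n-1)^2$, the weighted cost is
\[
\beta(2p+x)+\gamma\big[(n-1)^2+2x(n-1-p)\big].
\]
Increasing $p$ by one changes this by $2\beta-2x\gamma\ge0$, so the minimum is at $p=0$.

For the second set, $d_i$ has type $\mathrm L$ throughout, and $c_i$ succeeds in $C_i$ at cost $1$ and is leaf-blocked at cost $2$ otherwise. With $c_i$ after exactly $p$ of the $c_j$ the weighted cost is $\alpha(2p+1)+\gamma[(n-1)^2+2(n-1-p)]$, which changes by $2\alpha-2\gamma\ge0$ when $p$ increases by one.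
\end{proof}

\begin{proposition}\label{prop:value}
Under \eqref{eq:weights}, $V=\sum_{n=1}^k\min(\Delta^c_n,\Delta^d_n)$, where
\begin{align*}
\Delta^c_n&=\alpha(2n-1)+\beta(2n+x)+\gamma(n-1)(3n-2+2x),\\
\Delta^d_n&=\alpha\big((n+1)x+n\big)+\beta(nx+n-1)+\gamma(n-1)\big((n+1)x+2n-1\big).
\end{align*}
\end{proposition}

\begin{proof}
For a set $J$ of gadgets let $\Sigma(J)$ consist of the scenarios $C_i,D_i,E_{ij}$ with all indices in $J$; these are the scenarios that remain possible when the gadgets outside $J$ have been found top-blocked. By symmetry $\mathrm{val}(\Sigma(J))$ depends only on $n=|J|$; call it $V_n$, so that $V_0=0$ and $V_k=V$. Let $n\ge1$ and $\Sigma=\Sigma(J)$. Entries of gadgets outside $J$ have type $\mathrm T$ throughout $\Sigma$, while $c_i$ and $d_i$ with $i\in J$ are useful because they succeed in $C_i$ and $D_i$. For both of them $\Sigma_{\mathrm T}=\Sigma(J\setminus\{i\})$, which has value $V_{n-1}$ and weight $(n-1)(\alpha+\beta)+(n-1)(n-2)\gamma$.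

For the entry $c_i$ we have $w(\Sigma_{\mathrm S})=\alpha+(n-1)\gamma$ and $w(\Sigma_{\mathrm L})=\beta+(n-1)\gamma$, and $\Sigma_{\mathrm L}$ is the first set of Lemma~\ref{lem:cont}. In the bracket of Lemma~\ref{lem:exc}, apart from $V_{n-1}$, the coefficients are
\[
\alpha:\ 1+2(n-1),\qquad \beta:\ 2+2(n-1)+x,\qquad \gamma:\ (n-1)\big[1+2+2(n-2)+(n-1)+2x\big],
\]
which are those of $\Delta^c_n$. For the entry $d_i$ we have $w(\Sigma_{\mathrm S})=\beta+(n-1)\gamma$ and $w(\Sigma_{\mathrm L})=\alpha+(n-1)\gamma$, and $\Sigma_{\mathrm L}$ is the second set of Lemma~\ref{lem:cont}. The coefficients are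
\begin{gather*}
\alpha:\ 2x+(x+1)(n-1)+1,\qquad \beta:\ x+(x+1)(n-1),\\
\gamma:\ (n-1)\big[x+2x+(x+1)(n-2)+(n-1)+2\big],
\end{gather*}
which are those of $\Delta^d_n$. Hence $V_n=V_{n-1}+\min(\Delta^c_n,\Delta^d_n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Take $k=3$, $x=\frac{31}{30}$, $\alpha=\gamma=12$, $\beta=13$. Then \eqref{eq:weights} holds, since $x\gamma=12.4$. Multiply all costs by $30$, so that they are $30$, $31$ and $0$. In these units
\begin{align*}
\Delta^c_n&=360(2n-1)+13(60n+31)+12(n-1)(90n+2),\\
\Delta^d_n&=12(61n+31)+13(61n-30)+12(n-1)(91n+1),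
\end{align*}
which gives the following values.
\begin{center}
\begin{tabular}{c|l|l|c}
$n$ & $\Delta^c_n$ & $\Delta^d_n$ & minimum\\ \hline
$1$ & $360+1183=1543$ & $1104+403=1507$ & $1507$\\
$2$ & $1080+1963+2184=5227$ & $1836+1196+2196=5228$ & $5227$\\
$3$ & $1800+2743+6528=11071$ & $2568+1989+6576=11133$ & $11071$
\end{tabular}
\end{center}
So $V=17805$, while $\mathrm{OPT}_w=3\cdot12\cdot30+3\cdot13\cdot31+6\cdot12\cdot30=4449$. By Lemma~\ref{lem:avg}, a $c$-competitive strategy has $c\ge\frac{17805}{4449}=4+\frac9{4449}=4+\frac3{1483}$.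
\end{proof}

\subsection{Choice of parameters for general $k$}

Two identities extend the computation of Section~\ref{sec:hand}. The first gives the excess of the strategy that always enters by $c_i$. From $\sum_{n=1}^k(n-1)(3n-2)=k^2(k-1)$ we get
\[
\sum_{n=1}^k\Delta^c_n=\alpha k^2+\beta k(k+1+x)+\gamma k(k-1)(k+x),
\]
and subtracting $(k+1)\mathrm{OPT}_w$ with $x=1+\varepsilon$ yields
\begin{equation}\label{eq:excess}
\sum_{n=1}^k\Delta^c_n-(k+1)\mathrm{OPT}_w=k\big[\beta-\alpha-k\varepsilon\beta+(k-1)\varepsilon\gamma\big].
\end{equation}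
The second gives the saving from entering by $d_i$ when $n$ gadgets remain:
\begin{equation}\label{eq:switch}
\Delta^c_n-\Delta^d_n=2(\beta-\alpha)-\varepsilon\big[(n+1)\alpha+(n-1)\beta+(n-1)^2\gamma\big].
\end{equation}
Both expressions vanish at $\varepsilon=0$, $\alpha=\beta$; this is the tie at ratio $k+1$ that the perturbation breaks.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $k\ge3$, $\alpha=\gamma=1$ and $\beta=1+b\varepsilon$ with $b\ge1$, so that \eqref{eq:weights} holds. The right side of \eqref{eq:excess} is $k\varepsilon(b-1-kb\varepsilon)$, and the right side of \eqref{eq:switch} is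
\[
\varepsilon\big[2b-1-n^2-(n-1)b\varepsilon\big]\le\varepsilon(2b-1-n^2).
\]
Write $a^+=\max(a,0)$. Since $\min(\Delta^c_n,\Delta^d_n)=\Delta^c_n-(\Delta^c_n-\Delta^d_n)^+$, Proposition~\ref{prop:value} gives
\begin{equation}\label{eq:gain}
V-(k+1)\mathrm{OPT}_w\ge\varepsilon\Big\{k(b-1)-\sum_{n=1}^k(2b-1-n^2)^+-k^2b\varepsilon\Big\}.
\end{equation}
The first two terms in the braces form a piecewise linear function of $b$ with slope $k-2\,\#\{n:n^2<2b-1\}$, which is largest at $2b-1=N^2$ with $N=\lceil k/2\rceil\ge2$. So let $b=\frac{N^2+1}2$, and let $B=\frac{k(N^2-1)}2-\sum_{n=1}^N(N^2-n^2)$ be the value there. As $\sum_{n=1}^N(N^2-n^2)=\frac{4N^3-3N^2-N}6$,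
\[
B=\frac{N(2N^2+3N-5)}6\quad(k=2N),\qquad B=\frac{2N^3-5N+3}6\quad(k=2N-1).
\]
The numerators factor as $N(N-1)(2N+5)$ and $(N-1)(2N^2+2N-3)$, so $B>0$. The right side of \eqref{eq:gain} is $\varepsilon(B-k^2b\varepsilon)$, which is largest at the rational number $\varepsilon=\frac B{k^2(N^2+1)}$, where it equals $\varepsilon B/2$. Also $\mathrm{OPT}_w=kW$ with $W=k+(1+\varepsilon)(1+b\varepsilon)$. By Lemma~\ref{lem:avg} the competitive ratio on $G_k$ is at least $k+1+\delta$, where
\[
\delta=\frac{B^2}{2k^3(N^2+1)W},\qquad b\varepsilon=\frac B{2k^2}.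
\]
It remains to show $\delta>\frac1{500}$.

\emph{The case $k=3$.} Here $B=\frac32$, $\varepsilon=\frac1{30}$, $b\varepsilon=\frac1{12}$, $W=3+\frac{31}{30}\cdot\frac{13}{12}=\frac{1483}{360}$ and $\delta=\frac3{1483}>\frac3{1500}$.

\emph{The case $k=4$.} Here $B=3$, $\varepsilon=\frac3{80}$, $b\varepsilon=\frac3{32}$, $W=4+\frac{83}{80}\cdot\frac{35}{32}<5.14$ and $\delta>\frac9{640\cdot5.14}>\frac1{370}$.

\emph{The case $k=2N$, $N\ge3$.} Since $N^2-3N+5>0$, we have $2N^2+3N-5\le3N^2$, hence $\varepsilon=\frac{2N^2+3N-5}{24N(N^2+1)}\le\frac1{8N}\le\frac1{16}$. Also $b\varepsilon=\frac{2N^2+3N-5}{48N}\le\frac{2N+3}{48}\le\frac N{16}$. Therefore $W\le2N+\frac{17}{16}\big(1+\frac N{16}\big)\le2.5N$, because $\frac{17}{16}\le\frac{111}{256}N$. For $N\ge3$ we have $2N^2+3N-5\ge2N^2+4$, so $B\ge\frac{N(N^2+1)}3$ and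
\[
\delta\ge\frac{N^2(N^2+1)^2/9}{16N^3(N^2+1)\cdot2.5N}=\frac{N^2+1}{360N^2}>\frac1{360}.
\]

\emph{The case $k=2N-1$, $N\ge3$.} We have $\frac{N+1}2(2N-1)^2=2N^3-\frac32N+\frac12\ge2N^3-5N+3$, so $b\varepsilon\le\frac{N+1}{24}$ and $\varepsilon=\frac{2b\varepsilon}{N^2+1}\le\frac{N+1}{12(N^2+1)}\le\frac1{30}$. Therefore $W\le2N-1+\frac{31}{30}\cdot\frac{N+25}{24}=2N+\frac{31N+55}{720}\le2.1N$. For $N=3$ we have $B=7$ and $\delta\ge\frac{49}{2\cdot125\cdot10\cdot6.3}>\frac1{322}$. For $N\ge4$ we have $5N\le\frac5{16}N^3$, so $6B\ge\frac{27}{16}N^3$; with $k^3\le8N^3$ and $N^2+1\le\frac{17}{16}N^2$,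
\[
\delta\ge\frac{(27/16)^2N^6}{72\cdot8N^3\cdot\frac{17}{16}N^2\cdot2.1N}>\frac1{455}.\qedhere
\]
\end{proof}

\begin{remark}[The scenarios $E_{ij}$ are needed]
Drop them, that is, put $\gamma=0$. The strategy that always enters by $c_i$ has excess $k[\beta-\alpha-k\varepsilon\beta]$ by \eqref{eq:excess}. By \eqref{eq:switch}, summed over $n$, the strategy that always enters by $d_i$ has excess $k\big[\alpha-\beta+\varepsilon\big(\frac{k+3}2\alpha-\frac{k+1}2\beta\big)\big]$. If the first is positive then $\beta-\alpha>\varepsilon\beta>0$, and the second is less than $k[\alpha-\beta+\varepsilon\beta]<0$.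
\end{remark}

\begin{remark}[Two gadgets are not enough]
Let $k=2$ and assume \eqref{eq:weights}. The sums $\Delta^c_1+\Delta^c_2$ and $\Delta^d_1+\Delta^c_2$ exceed $3\,\mathrm{OPT}_w$ by $2[\beta-\alpha-\varepsilon(2\beta-\gamma)]$ and $2\varepsilon(\alpha+\gamma-2\beta)$. As $\beta>\gamma$, the first is positive only if $\beta>\alpha$, and then the second is negative. So $V\le3\,\mathrm{OPT}_w$, and this family gives nothing beyond (ii) for $k=2$.
\end{remark}

\section{One blockage}\label{sec:upper}

Let $k=1$. For a path $Q$ and vertices $u,v$ on it, $Q[u,v]$ is the part between them; $d_H$ denotes distance in a graph $H$. An edge is \emph{blockable} if its removal does not separate $s$ from $t$; other edges are never blocked. To \emph{follow} a simple $s$--$t$ path $Q$ means to walk along $Q$ from $s$ until, at some vertex $v$, the next edge $e$ of $Q$ is seen to be blocked, and then to take a shortest $v$--$t$ path in $G-e$. No further edge is blocked, so the cost is the length of $Q$ if $Q$ avoids the blocked edge, and the length of $Q[s,v]$ plus $d_{G-e}(v,t)$ otherwise.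 Our strategy chooses a path at random and follows it.

Let $P_0=p_0p_1\cdots p_n$ be a simple shortest $s$--$t$ path. If its length is $0$, follow $P_0$: the cost is $0$ unless an edge $e=p_ip_{i+1}$ is blocked, and then it is $d_{G-e}(p_i,t)\le d_{G-e}(s,t)$, because $P_0[s,p_i]$ has length $0$ and avoids $e$. From now on the length of $P_0$ is positive and scaled to $1$.

\subsection{An example that needs three paths}

\begin{example}\label{ex:three}
Let $sc$ and $sd$ have cost $1$, let $sw$ have cost $\frac32$, and let $cu$, $du$, $ut$, $wt$ have cost $0$. The $s$--$t$ paths are $Q_0=scut$, $Q_1=sdut$ and $Q_2=swt$. A mixture of $Q_0$ and $Q_1$ costs $1+1+\frac32>2\cdot\frac32$ when $ut$ is blocked. A mixture of $Q_0$, with probability $p$, and $Q_2$ needs $3p+\frac32(1-p)\le2$ against $cu$ and $p+4(1-p)\le2$ against $wt$, that is, $p\le\frac13$ and $p\ge\frac23$. By symmetry a mixture of $Q_1$ and $Q_2$ fails too.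

Now follow $Q_I$ for a random index $I$; put $F_1=\mathbb P(I<1)$, $F_2=\mathbb P(I<2)$, and let $S=1+\frac12(1-F_2)$ be the mean length of $Q_I$. Blocking $cu$ adds $2$ to the cost when $I<1$, and blocking $ut$ adds $\frac52$ when $I<2$. So the edges of the shortest path $Q_0$ impose
\[
S+2F_1\le2,\qquad S+\tfrac52F_2\le3 .
\]
Take $F_1,F_2$ as large as allowed, that is, with equality. Then $S=\frac98$, $F_2=\frac34$, $F_1=\frac7{16}$, and $Q_0,Q_1,Q_2$ have probabilities $\frac7{16},\frac5{16},\frac14$. The constraints that were not imposed hold as well: blocking $du$ gives $S+2\cdot\frac5{16}=\frac74$, blocking $wt$ gives $S+\frac52\cdot\frac14=\frac74$, and blocking an edge at $s$ gives at most $S$.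
\end{example}

The general construction is the same. The dangerous edges of $P_0$ determine a nested family of paths and upper bounds on the distribution function of $I$; we take the largest distribution function allowed, with the mean length $S$ fixed by self-consistency. The work lies in showing that all other edges are then harmless.

\subsection{Penalties and bypasses}

Let $z_i$ be the length of $P_0[s,p_i]$, so $0=z_0\le\dots\le z_n=1$. For a blockable edge $e=p_ip_{i+1}$ of $P_0$ put
\[
i(e)=i,\qquad z_e=z_i,\qquad D_e=d_{G-e}(s,t)\ge1,\qquad \kappa_e=z_e+d_{G-e}(p_i,t)-D_e .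
\]
Following $P_0$ costs $D_e+\kappa_e$ when $e$ is blocked, and $\mathrm{OPT}=D_e$; so $\kappa_e\ge0$ is the \emph{penalty} for discovering $e$ late. We say that $e$ \emph{precedes} $f$ if $i(e)<i(f)$.

To compare different edges we need shortest paths of $G-e$ in a standard position with respect to $P_0$. A \emph{bypass of $e$} is a path $P_0[s,p_a]\,N\,P_0[p_b,t]$ of length $D_e$ with $a\le i(e)<b$, where the path $N$ from $p_a$ to $p_b$ has no inner vertex and no edge on $P_0$. Such a path is simple, and it avoids exactly those edges $p_ip_{i+1}$ of $P_0$ with $a\le i<b$, among them $e$.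

\begin{lemma}\label{lem:bypass}
Every blockable edge $e$ of $P_0$ has a bypass, and for every bypass of $e$, leaving $P_0$ at $p_a$,
\begin{equation}\label{eq:kappa}
\kappa_e\le2(z_e-z_a)\le2z_e\le2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $i=i(e)$ and let $R$ be a simple shortest $s$--$t$ path in $G-e$. Let $p_b$ be the first vertex of $R$ in $\{p_{i+1},\dots,p_n\}$, let $p_a$ be the last vertex of $R$ before $p_b$ in $\{p_0,\dots,p_i\}$, and let $N=R[p_a,p_b]$. Then $N$ has no inner vertex on $P_0$. If $N$ has an inner vertex, each of its edges has an endpoint off $P_0$; if $N$ is a single edge, it is not on $P_0$, since the only edge of $P_0$ joining $\{p_0,\dots,p_i\}$ to $\{p_{i+1},\dots,p_n\}$ is $e$. Replace $R[s,p_a]$ and $R[p_b,t]$ by $P_0[s,p_a]$ and $P_0[p_b,t]$. These avoid $e$ and are shortest paths in $G$, so the new path has length at most $D_e$, hence exactly $D_e$. For \eqref{eq:kappa}, walk from $p_i$ back to $p_a$ along $P_0$ and continue along the bypass: $d_{G-e}(p_i,t)\le(z_e-z_a)+(D_e-z_a)$.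
\end{proof}

Fix a bypass $R_e$ for each blockable $e$ on $P_0$, with indices $a(e)\le i(e)<b(e)$.

\begin{lemma}\label{lem:two}
Let $e$ precede $f$ on $P_0$, both blockable. If $a(f)\le i(e)$, then $D_e\le D_f$. If $a(f)>i(e)$, then $\kappa_e+\kappa_f\le2$.
\end{lemma}

\begin{proof}
In the first case $a(f)\le i(e)<b(f)$, so $R_f$ avoids $e$. In the second case $z_e\le z_{a(f)}$, and \eqref{eq:kappa} gives $\kappa_e+\kappa_f\le2z_e+2(z_f-z_{a(f)})\le2z_f\le2$.
\end{proof}

If $\kappa_e\le1$, following $P_0$ costs at most $D_e+1\le2D_e$ against $e$. So the edges that can force us away from $P_0$ lie in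
\[
L=\{e\in P_0\text{ blockable}:\ \kappa_e>1\},
\]
the set of \emph{expensive} edges. The threshold $1$ also fits Lemma~\ref{lem:two}: two expensive edges have $\kappa_e+\kappa_f>2$, so only the first alternative can occur. Hence
\begin{equation}\label{eq:early}
a(f)\le i(e)\quad\text{for all }e,f\in L
\end{equation}
(if $e$ does not precede $f$, then $a(f)\le i(f)\le i(e)$), and $D$ is nondecreasing along $L$. In words, the bypass of an expensive edge leaves $P_0$ before the first expensive edge.

Let $y_1<\dots<y_m$ be the distinct values of $D$ on $L$; $m=0$ is allowed. For $1\le j\le m$ let $r_j$ be the last edge of $L$ with $D_{r_j}=y_j$, let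
\[
Q_j=R_{r_j}=P_0[s,p_{a_j}]\,N_j\,P_0[p_{b_j},t],
\]
a path of length $y_j$, let $K_j=\max\{\kappa_e:e\in L,\ D_e=y_j\}\in(1,2]$, and let $f_j\in L$ be an edge with $D_{f_j}=y_j$ and $\kappa_{f_j}=K_j$. Put $Q_0=P_0$ and $y_0=1\le y_1$. An edge $e\in L$ with $D_e\le y_j$ equals or precedes $r_j$, so $a_j\le i(e)\le i(r_j)<b_j$ by \eqref{eq:early}. Therefore
\begin{equation}\label{eq:nested}
Q_j\text{ avoids every }e\in L\text{ with }D_e\le y_j,\text{ and }Q_j\text{ is a bypass of }f_j\qquad(1\le j\le m).
\end{equation}

\begin{lemma}\label{lem:cost}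
Let $e\in P_0$ be blocked and $e\in Q_j$, $0\le j\le m$. Then following $Q_j$ costs at most $y_j+(D_e-1+\kappa_e)$.
\end{lemma}

\begin{proof}
If $j=0$ or $e\in P_0[s,p_{a_j}]$, the walk is that of following $P_0$ and costs $D_e+\kappa_e$; and $y_j\ge1$. Otherwise $e\in P_0[p_{b_j},t]$, since $N_j$ has no edge on $P_0$. Then $p_{i(e)}$ is reached after distance $y_j-(1-z_e)$, and $d_{G-e}(p_{i(e)},t)=D_e+\kappa_e-z_e$.
\end{proof}

\subsection{The distribution}\label{sec:dist}

Let $I$ be a random index in $\{0,\dots,m\}$ and suppose $Q_I$ has mean length $S$. If $e\in L$ with $D_e=y_j$ is blocked, then by \eqref{eq:nested} and Lemma~\ref{lem:cost} the expected cost is at most $S+\mathbb P(I<j)(y_j-1+K_j)$. This is at most $2y_j$ when $\mathbb P(I<j)\le\varphi_j$, where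
\[
\varphi_j=\frac{2y_j-S}{y_j-1+K_j}\qquad(1\le j\le m).
\]
We take the largest nondecreasing sequence below these bounds. The difficulty is that $S$ enters the bounds and is itself determined by the distribution. So we treat $S\in[1,\frac32]$ as a parameter; then $\varphi_j>0$. Put
\[
F_0=0,\qquad F_j=\min\big(1,\varphi_j,\varphi_{j+1},\dots,\varphi_m\big)\ \ (1\le j\le m),\qquad F_{m+1}=1,
\]
and $q_j=F_{j+1}-F_j\ge0$ for $0\le j\le m$, so that $\sum_jq_j=1$. Let $F(u)=F_j$ for $u\in(y_{j-1},y_j]$, $1\le j\le m$, and $F(u)=1$ for $u>y_m$. By partial summation, the mean of $y_j$ under the weights $q_j$ is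
\begin{equation}\label{eq:mean}
R(S)=\sum_{j=0}^mq_jy_j=1+\sum_{j=1}^m(y_j-y_{j-1})(1-F_j)=1+\int_1^\infty(1-F(u))\,du .
\end{equation}
Write $A=S+2$ and $h(u)=\frac A{u+1}-1$; this function is positive exactly for $u<A-1$, and $\int_{Y-1}^{Z-1}h=A\ln\frac ZY-(Z-Y)$. Since $K_j\le2$,
\begin{equation}\label{eq:philower}
\varphi_j\ge\frac{2y_j-S}{y_j+1}=1-h(y_j).
\end{equation}
As $h$ is decreasing, $1-F_j\le h(y_j)^+$, and therefore
\begin{equation}\label{eq:tail}
1-F(u)\le h(u)^+\qquad(u>1).
\end{equation}

\begin{lemma}\label{lem:fixed}
There is $S\in[1,\frac32)$ with $R(S)=S$.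
\end{lemma}

\begin{proof}
Each $F_j$ is a minimum of finitely many affine functions of $S$, so $R$ is continuous, and $R(1)\ge1$ by \eqref{eq:mean}. By \eqref{eq:tail}, $R(S)\le1+\int_1^{A-1}h=3-A+A\ln\frac A2$. At $S=\frac32$ this is $-\frac12+\frac72\ln\frac74$, which is less than $\frac32$ because $\exp(\frac47)>1+\frac47+\frac8{49}+\frac{32}{1029}=\frac{1817}{1029}>\frac74$. The intermediate value theorem applies to $R(S)-S$.
\end{proof}

Fix such an $S$. \emph{The strategy chooses $I=j$ with probability $q_j$ and follows $Q_I$.} Then $\mathbb E\,y_I=S$ and $\mathbb P(I<j)=F_j$. In Example~\ref{ex:two}, with $y\le2$, the construction gives $K_1=2$, $S=\frac{y(3-y)}2$ and $F_1=\frac y2$, the upper end of the admissible interval for $p$.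

For the edges outside $L$ we need upper bounds on $F_{j+1}$ that involve neither $y_{j+1}$ nor $K_{j+1}$. They come from the fixed-point equation: if too much probability lay on paths of length at most $y_j$, then by \eqref{eq:tail} the mean length would fall short of $S$.

\begin{lemma}\label{lem:key}
For $0\le j\le m$ we have $F_{j+1}\le2-\dfrac{2S}{y_j+1}$.
\end{lemma}

\begin{proof}
Let $Y=y_j+1\ge2$ and suppose $F_{j+1}>2-\frac{2S}Y$. Since $F_{j+1}\le1$, we have $Y<2S$. Put $Z=\frac{AY}{2S}$, so that $h(Z-1)=\frac{2S}Y-1$. Then $Z<A$ because $Y<2S$, and $Z>Y$ because $S<2$ means $A>2S$. In \eqref{eq:mean}, bound $1-F(u)$ by \eqref{eq:tail} on $(1,Y-1]$ and on $(Z-1,\infty)$. On $(Y-1,Z-1]$, an interval of positive length on which $u>y_j$, use $1-F(u)\le1-F_{j+1}<\frac{2S}Y-1=\frac AZ-1$. Since $\frac{AY}Z=2S$, we have $(Z-Y)\big(\frac AZ-1\big)=A-2S-Z+Y$, and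
\[
S<1+\Big[A\ln\frac Y2-(Y-2)\Big]+\big[A-2S-Z+Y\big]+\Big[A\ln\frac AZ-(A-Z)\Big]=3-2S+A\ln S .
\]
So $3(S-1)<(S+2)\ln S$. But $\ln S\le\frac{3(S-1)}{S+2}$ for $1\le S\le4$: both sides vanish at $S=1$, and their derivatives satisfy $\frac1S\le\frac9{(S+2)^2}$ because $(S+2)^2-9S=(S-1)(S-4)\le0$. This is a contradiction.
\end{proof}

The bound is attained when $L$ is empty: then $S=1$, $y_0=1$ and $F_1=1$.

\begin{lemma}\label{lem:used}
Let $j\ge1$ and $q_j>0$. Then
\[
F_j\ge\frac{2y_j-S}{y_j+1},\qquad q_j\le\frac{2-S}{y_j+1},\qquad F_{j+1}(2-K_j)\le2-S .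
\]
\end{lemma}

\begin{proof}
We have $F_j=\min(\varphi_j,F_{j+1})$ and $F_j<F_{j+1}$, so $F_j=\varphi_j$, and \eqref{eq:philower} is the first inequality. Lemma~\ref{lem:key} reads $F_{j+1}(y_j+1)\le2y_j+2-2S$; subtracting $F_j(y_j+1)\ge2y_j-S$ gives the second. Subtracting instead $F_{j+1}(y_j-1+K_j)\ge\varphi_j(y_j-1+K_j)=2y_j-S$ gives the third.
\end{proof}

Let $\mathcal E$ denote the expected cost of the strategy. If nothing is blocked, then $\mathcal E=S<2=2\,\mathrm{OPT}$. The next two subsections treat a blocked edge on $P_0$ and off $P_0$.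

\subsection{The blocked edge lies on $P_0$}

Let $e\in P_0$ be blocked, so $\mathrm{OPT}=D_e$, and let $H=\{j:q_j>0,\ e\in Q_j\}$. For $j\notin H$ with $q_j>0$ the cost is $y_j$, so Lemma~\ref{lem:cost} gives
\begin{equation}\label{eq:onpath}
\mathcal E\le S+\mathbb P(I\in H)\,(D_e-1+\kappa_e).
\end{equation}

If $e\in L$ and $D_e=y_j$, then $H\subseteq\{0,\dots,j-1\}$ by \eqref{eq:nested}, so $\mathbb P(I\in H)\le F_j\le\varphi_j$ and $\mathcal E\le S+\varphi_j(y_j-1+K_j)=2D_e$.

Now let $e\notin L$, so $\kappa_e\le1$. The distribution was chosen without regard to $e$, and $e$ may lie on many of the paths $Q_j$. What saves us is the following alternative: for every $j\in H$ with $j\ge1$,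
\begin{equation}\label{eq:alt}
y_j\le D_e\qquad\text{or}\qquad\kappa_e\le2-K_j .
\end{equation}
Suppose first that $e\in P_0[s,p_{a_j}]$. Then $\kappa_e\le2z_e\le2z_{a_j}$, and \eqref{eq:kappa} for $f_j$ with the bypass $Q_j$ gives $K_j\le2-2z_{a_j}$; the sum is at most $2$. Otherwise $e\in P_0[p_{b_j},t]$, so $r_j$ and $f_j$ both precede $e$. If $a(e)\le i(r_j)$, then $y_j=D_{r_j}\le D_e$ by Lemma~\ref{lem:two}. If $a(e)>i(r_j)\ge i(f_j)$, then $K_j+\kappa_e\le2$ by Lemma~\ref{lem:two}. This proves \eqref{eq:alt}.

\emph{Case 1: $y_j\le D_e$ for all $j\in H$.} Let $J$ be the largest index with $y_J\le D_e$; it exists since $y_0=1\le D_e$. Then $H\subseteq\{0,\dots,J\}$. By Lemma~\ref{lem:key} and $y_J+1\le2y_J\le2D_e$,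
\[
\mathbb P(I\in H)\le F_{J+1}\le2-\frac S{D_e}.
\]
As $\kappa_e\le1$, \eqref{eq:onpath} gives $\mathcal E\le S+\big(2-\frac S{D_e}\big)D_e=2D_e$.

\emph{Case 2: $y_j>D_e$ for some $j\in H$.} Then this holds for $j=\max H$, and $j\ge1$. We have $\mathbb P(I\in H)\le F_{j+1}\le1$ and, by \eqref{eq:alt} and Lemma~\ref{lem:used}, $F_{j+1}\kappa_e\le F_{j+1}(2-K_j)\le2-S$. So \eqref{eq:onpath} gives $\mathcal E\le S+(D_e-1)+(2-S)=D_e+1\le2D_e$.

\subsection{The blocked edge lies off $P_0$}

Let $g\notin P_0$ be blocked. Then $\mathrm{OPT}=1$, and we must show $\mathcal E\le2$. Let $H=\{j\ge1:q_j>0,\ g\in Q_j\}$. If $H$ is empty, then $\mathcal E=S<2$. For $j\in H$ the edge $g$ lies on $N_j$; let $\ell_j\le y_j$ be the distance along $Q_j$ from $s$ to the first endpoint of $g$. Returning along $N_j$ to $p_{a_j}$ and then using $P_0$ costs at most $\ell_j+1$, so following $Q_j$ costs at most $2\ell_j+1$, and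
\begin{equation}\label{eq:offpath}
\mathcal E\le S+\sum_{j\in H}q_j(2\ell_j+1-y_j).
\end{equation}
If $H=\{j\}$, then $\mathcal E\le S+q_j(y_j+1)\le2$ by Lemma~\ref{lem:used}.

Let $|H|\ge2$. The bound just used, applied term by term, only gives $S+|H|(2-S)$. We show instead that an edge shared by two of the paths $Q_j$ is close to $s$.

\emph{All $\ell_j$ are equal.} For $j\in H$ and an endpoint $v$ of $g$, let $\lambda_j(v)$ be the length of $Q_j[s,v]$. Let $j,j'\in H$. Since $v$ lies on $N_j$, the edges of $P_0$ on $Q_j[s,v]$ lie on $P_0[s,p_{a_j}]$, and $a_j\le i(r_{j'})$ by \eqref{eq:early}; so $Q_j[s,v]$ avoids $r_{j'}$. The walk $Q_j[s,v]\,Q_{j'}[v,t]$ therefore lies in $G-r_{j'}$ and has length at least $y_{j'}$. Its length is $\lambda_j(v)+y_{j'}-\lambda_{j'}(v)$, so $\lambda_j(v)\ge\lambda_{j'}(v)$. Exchanging $j$ and $j'$ gives equality. As $\ell_j$ is the smaller of the two values of $\lambda_j$ at the endpoints of $g$, there are a number $\ell$ and an endpoint $v$ of $g$ with $\ell_j=\lambda_j(v)=\ell$ for all $j\in H$.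

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0)--(9,0);
\draw[very thick] (3,0)--(4,0) (6,0)--(7,0);
\draw (1,0)--(3,1.4) (2,0)--(3,1.4) (4,1.4)--(5,0) (4,1.4)--(8,0);
\draw[dashed] (3,1.4)--(4,1.4);
\fill (0,0) circle (1.5pt) (1,0) circle (1.5pt) (2,0) circle (1.5pt) (5,0) circle (1.5pt) (6,0) circle (1.5pt) (8,0) circle (1.5pt) (9,0) circle (1.5pt) (3,1.4) circle (1.5pt) (4,1.4) circle (1.5pt);
\node[below] at (0,0) {$s$}; \node[below] at (1,0) {$p_{a_j}$}; \node[below] at (2,0) {$p_{a_l}$};
\node[below] at (3.5,0) {$r_l$}; \node[below] at (5,0) {$p_{b_l}$}; \node[below] at (6.5,0) {$f_j$};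
\node[below] at (8,0) {$p_{b_j}$}; \node[below] at (9,0) {$t$};
\node[above] at (2.9,1.4) {$v$}; \node[above] at (3.5,1.4) {$g$};
\end{tikzpicture}
\caption{Schematic picture of two paths $Q_l$, $Q_j$ ($l<j$) that leave the shortest path $P_0$ (horizontal) and share an edge $g$ with endpoint $v$. A traveler stopped on $P_0$ by the edge $f_j$ can go back to $p_{b_l}$, then backward along $Q_l$ to $v$, and then forward along $Q_j$ to $t$. Since the penalty of $f_j$ exceeds $1$, this shortcut is long, which forces $v$ to be close to $s$.}
\label{fig:shared}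
\end{figure}

\emph{A bound on $\ell$.} Let $l=\min H<j=\max H$ and $f=f_j$. The path $Q_l$ has length $y_l<y_j=D_f$, so it contains $f$; since $a_l\le i(f)$ by \eqref{eq:early}, we get $b_l\le i(f)$. In $G-f$ one can go from $p_{i(f)}$ back along $P_0$ to $p_{b_l}$, back along $N_l$ to $v$, and then along $Q_j[v,t]$, which avoids $f$ by \eqref{eq:nested}; see Figure~\ref{fig:shared}. The three parts have lengths $z_f-z_{b_l}$, $\ y_l-(1-z_{b_l})-\ell$ and $y_j-\ell$. Hence
\[
y_j+K_j=z_f+d_{G-f}(p_{i(f)},t)\le2z_f-1+y_l+y_j-2\ell\le1+y_l+y_j-2\ell .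
\]
With $F=F_{j+1}$, $p=y_l-1\ge0$ and Lemma~\ref{lem:used},
\[
2\ell\le p+(2-K_j)\le p+\frac{2-S}F .
\]

\emph{Conclusion.} In \eqref{eq:offpath} all $y$-values are at least $1$, and $\mathbb P(I\in H)\le\mathbb P(l\le I\le j)=F-F_l$. So
\[
\mathcal E\le S+2\ell\,(F-F_l)\le S+(F-F_l)\,p+(2-S)\Big(1-\frac{F_l}F\Big),
\]
and $\mathcal E\le2$ follows once $(F-F_l)\,p\le(2-S)\frac{F_l}F$. Since $F\le1$, it suffices to show $(1-F_l)\,p\le(2-S)F_l$. The left side decreases and the right side increases with $F_l$, and $F_l\ge\frac{2+2p-S}{p+2}$ by Lemma~\ref{lem:used}. At this lower bound the inequality reads $(S-p)\,p\le(2-S)(2+2p-S)$, that is,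
\[
p^2+(4-3S)\,p+(2-S)^2\ge0 .
\]
The discriminant is $(4-3S)^2-(4-2S)^2=-S(8-5S)$, which is negative because $S<\frac32<\frac85$; this is the only point where more than $S<2$ is needed. Hence $\mathcal E\le2$.

In every case the expected cost is at most $2\,\mathrm{OPT}$, which proves the first statement of Theorem~\ref{thm:one}. By (ii) with $k=1$, the constant $2$ cannot be lowered. \qed

\begin{thebibliography}{1}
\bibitem{survey}
\emph{A Survey of Randomized Algorithms for the Canadian Traveller Problem},
\texttt{https://awestover.github.io/skyspace/posts/misc/src/images/6\_854\_final\_project.pdf}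
\end{thebibliography}
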